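# Subalgebras of $H^*(LG(n,2n);\mathbb{Q})$ generated by the first Chern classes

## Powers of $e_1$ in the cohomology of $LG(3,6)$

Let $LG(n,2n)$ be the Lagrangian Grassmannian of $n$-dimensional Lagrangian subspaces of $\mathbb{C}^{2n}$ with a symplectic form. We write $R^n=R^n_{LG}=H^*(LG(n,2n);\mathbb{Q})$ and use the standard presentation
$$R^{n}\cong \mathbb{Q}[e_1,\dots,e_n]\Big/\Big( e_i^2+2\sum_{k=1}^{i}(-1)^k e_{i+k}e_{i-k}\ :\ i=1,\dots,n\Big),$$
where $e_1,\dots,e_n$ are the Chern classes of the tautological quotient bundle, $e_0=1$, and $e_j=0$ for $j<0$ or $j>n$. The grading is $\deg e_i=i$, half the topological degree. The Hilbert series of $R^n$ is $\prod_{i=1}^n(1+q^i)$.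

Take $n=3$. The three relations are
$$e_1^2=2e_2,\qquad e_2^2=2e_1e_3,\qquad e_3^2=0,$$
and the Hilbert series is $(1+q)(1+q^2)(1+q^3)=1+q+q^2+2q^3+q^4+q^5+q^6$. How much of this ring do we see if we are only allowed to use $e_1$? We compute powers:
$$e_1^2=2e_2,\quad e_1^3=2e_1e_2,\quad e_1^4=4e_2^2=8e_1e_3,\quad e_1^5=8e_1^2e_3=16e_2e_3,\quad e_1^6=16e_1e_2e_3,$$
and $e_1^7=16e_1^2e_2e_3=32e_2^2e_3=64e_1e_3^2=0$. The eight squarefree monomials $1,e_1,e_2,e_3,e_1e_2,e_1e_3,e_2e_3,e_1e_2e_3$ form a basis of $R^3$ (Lemma 1 below), so the first six powers are nonzero. The subalgebra generated by $e_1$ therefore has Hilbert series $1+q+q^2+q^3+q^4+q^5+q^6$. It misses exactly one dimension, in degree $3$.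

Allowing $e_2$ as well changes nothing, because $e_2=\frac12e_1^2$. Allowing $e_3$ gives everything. So the filtration of $R^3$ by the number of permitted generators has Hilbert series
$$\underbrace{1+q+\cdots+q^6}_{m=1,\,2}\qquad\text{and}\qquad \underbrace{1+q+\cdots+q^6+q^3}_{m=3}.$$
What happens for general $n$ and $m$?

## A formula for the Hilbert series of $R^{n,m}_{LG}$

For $0\le m\le n$ let $R^{n,m}_{LG}\subseteq R^n$ be the graded subalgebra generated by $e_1,\dots,e_m$, and let $\operatorname{Hilb}(R^{n,m}_{LG},q)=\sum_{d\ge 0}\dim_{\mathbb Q}(R^{n,m}_{LG})_d\,q^d$. The text "Filtering Grassmannian Cohomology Via K-Schur Functions" (http://www.math.umn.edu/~reiner/REU/REU2020notes/q_Binomials_and_the_Grassmannian.pdf) is the source of the problem whether the following formula holds. It does.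

**Theorem A.** For all $1\le m\le n$,
$$\operatorname{Hilb}\left(R_{LG}^{n,m},q\right)=1+\sum_{1\le k\le m,\ k\text{ odd}} q^{k}\left(\sum_{j=0}^{n-k} q^{\binom{j+1}{2}}\begin{bmatrix}k+j\\ j\end{bmatrix}_{q}\right).\tag{1}$$

The edge cases $m=1$ and $m=n$ are known to hold; the proof below does not use them.

We recall three textbook facts about the $q$-binomial coefficients. First, $\begin{bmatrix}k+j\\ j\end{bmatrix}_q$ is the generating function, by size, of partitions with at most $j$ parts, each at most $k$. Second, with $(z;q)_j=\prod_{i=0}^{j-1}(1-zq^i)$, we have $\sum_{k\ge0}\begin{bmatrix}k+j\\ j\end{bmatrix}_qz^k=1/(z;q)_{j+1}$. Third, if $\varepsilon_j$ is the elementary symmetric polynomial, then $\varepsilon_j(q,q^2,\dots,q^n)=q^{\binom{j+1}2}\begin{bmatrix}n\\ j\end{bmatrix}_q$.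

Let us test (1) for $n=3$. The $k=1$ term is $q\big(1+q(1+q)+q^3(1+q+q^2)\big)=q+q^2+q^3+q^4+q^5+q^6$, and the $k=3$ term is $q^3$. This is what we found by hand. For $n=2$ the relations are $e_1^2=2e_2$ and $e_2^2=0$, so $e_1$ generates $R^2$. For both $m=1$ and $m=2$ the formula gives $1+q(1+q(1+q))=1+q+q^2+q^3$, the Hilbert series of $R^2$.

In these notes $[n]=\{1,\dots,n\}$, $\|S\|=\sum_{i\in S}i$, $N_n=\binom{n+1}2$, $R^0=\mathbb Q$, and $e_S=\prod_{i\in S}e_i$. The only external facts used about $LG(n,2n)$ are the presentation and Hilbert series above, and Poincaré duality: $(R^n)_{N_n}\cong\mathbb Q$, and multiplication $(R^n)_d\times(R^n)_{N_n-d}\to(R^n)_{N_n}$ is a perfect pairing.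

## Odd generators $P_1,P_3,P_5,\dots$

Only odd $k$ occur in (1), and in the example $e_2$ was superfluous. We now explain this. Put $E(t)=\sum_{i=0}^ne_it^i\in R^n[t]$. The coefficient of $t^{2i}$ in $E(t)E(-t)$ is $(-1)^i\big(e_i^2+2\sum_{k\ge 1}(-1)^ke_{i+k}e_{i-k}\big)$, and odd coefficients cancel. So the defining relations say exactly that
$$E(t)E(-t)=1.\tag{2}$$
Differentiating gives $E'(t)E(-t)=E(t)E'(-t)$, so $E'(t)/E(t)=E'(t)E(-t)$ is even in $t$. Hence
$$p(t):=\frac{tE'(t)}{E(t)}=\sum_{j\text{ odd}}P_jt^j,\qquad E(t)=\exp\Big(\sum_{j\text{ odd}}\frac{P_jt^j}{j}\Big),\qquad P_j\in(R^n)_j.\tag{3}$$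
Here $p(t)=tE'(t)E(-t)$ is a polynomial in $t$. From (3), $e_i$ is a polynomial in the $P_j$ with $j\le i$ odd, and $P_j$ is a polynomial in $e_1,\dots,e_j$. For $n=3$, expanding $tE'(t)E(-t)$ gives $P_1=e_1$, $P_3=3e_3-e_1e_2$, $P_5=e_2e_3$, and no more.

**Definition.** For odd $k\ge1$ and $n\ge0$, let $A_n^{(k)}\subseteq R^n$ be the graded subalgebra generated by $P_1,P_3,\dots,P_k$.

If $1\le m\le n$ and $k$ is the largest odd integer $\le m$, then $R^{n,m}_{LG}=A_n^{(k)}$: each $e_i$ with $i\le m$ is a polynomial in the $P_j$ with $j\le i$ odd, so $j\le k$, and each $P_j$ with $j\le k$ is a polynomial in $e_1,\dots,e_m$.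

## Strict partitions by rank, and a sharper theorem

**Definition.** A strict partition is a finite set $\mu$ of positive integers. Its rank is $\operatorname{rk}(\mu)=\max\mu-|\mu|$, the number of gaps below $\max\mu$; we put $\operatorname{rk}(\emptyset)=0$.

Inside $[3]$, the sets $\emptyset,\{1\},\{1,2\},\{1,2,3\}$ have rank $0$, the sets $\{2\},\{1,3\},\{2,3\}$ have rank $1$, and $\{3\}$ has rank $2$. The sets of rank $\le1$ have generating function $1+q+\cdots+q^6$ by $\|\mu\|$, the Hilbert series of $A_3^{(1)}$. The one missing class in degree $3$ corresponds to the one set of rank $2$.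

A tempting guess is that the monomials $e_\mu$ with $\operatorname{rk}\mu\le k$ form a basis of $A_n^{(k)}$. For $n=3$, $k=1$ this is true by our computation. It fails at $n=4$, $k=1$. There $e_1^2=2e_2$ and $e_2^2=2e_1e_3-2e_4$, so $e_1^4=8e_1e_3-8e_4$. The degree-$4$ part of $A_4^{(1)}$ is the line through $e_1e_3-e_4$, while the only subset of $[4]$ with sum $4$ and rank $\le1$ is $\{1,3\}$, and $e_1e_3\notin A_4^{(1)}$. The count is right, the monomials are wrong. A basis indexed by these $\mu$ does exist, but it is defined by duality. To state this, let $\int=\int_{R^n}:R^n\to\mathbb Q$ be a linear functional that vanishes outside degree $N_n$ and is nonzero on $(R^n)_{N_n}$; we fix an explicit one in Proposition 5. Also let $R^n_{\le r}$ be the span in $R^n$ of products of at most $r$ of the $e_i$.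

Setting $e_n=0$ turns the relations of $R^n$ into those of $R^{n-1}$ (the relation for $i=n$ is $e_n^2=0$). So $R^n/(e_n)=R^{n-1}$.

**Theorem B.** Let $k$ be odd and $n\ge1$.

1. $\operatorname{Hilb}(A_n^{(k)},q)=\sum_{\mu\subseteq[n],\ \operatorname{rk}(\mu)\le k}q^{\|\mu\|}$.
2. Let $R^{n-1}_{\le k}$ be the span of products of at most $k$ of $e_1,\dots,e_{n-1}$ in $R^{n-1}=R^n/(e_n)$. Then $(u,w)\mapsto\int uw$ is a perfect pairing between $B_n:=A_n^{(k)}\cap e_nR^n$ and $R^{n-1}_{\le k}$.
3. $A_n^{(k)}$ has a basis consisting of $1$ and elements $u_\mu$ ($\emptyset\ne\mu\subseteq[n]$, $\operatorname{rk}\mu\le k$) with $u_\mu\in(e_{\max\mu},\dots,e_n)$. Writing $n'=\max\mu$, the image of $u_\mu$ in $R^{n'}$ satisfies $\int_{R^{n'}}u_\mu e_S=\delta_{S,[n'-1]\setminus\mu}$ for all $S\subseteq[n'-1]$ with $|S|\le k$.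
4. For $1\le m\le n$: $\dim R^{n,m}_{LG}=\sum_{0\le i\le m+1,\ i\text{ even}}\binom{n+1}{i}$. If $k$ is the largest odd integer $\le m$, then $R_{LG}^{n,m}=R^n$ when $n\le k+1$. When $n\ge k+2$, $(R_{LG}^{n,m})_d\ne (R^n)_d$ exactly for $k+2\le d\le N_n-\binom{k+2}2$.

In part 2, $\int uw$ for $w\in R^{n-1}$ means $\int_{R^n}u\tilde w$ for any lift $\tilde w\in R^n$ of $w$. The choice does not matter: $u\in e_nR^n$ and $e_n^2=0$, so $u$ kills $e_nR^n$.

We see part 2 in the example $n=3$, $k=1$. Here $B_3$ is spanned by $e_1^4=8e_1e_3$, $e_1^5=16e_2e_3$, $e_1^6=16e_1e_2e_3$, and $R^2_{\le1}$ by $1,e_1,e_2$. With $c=\int e_1e_2e_3\ne0$, the nonzero pairings are $\int e_1^4e_2=8c$, $\int e_1^5e_1=16c$, $\int e_1^6=16c$. In particular $u_{\{1,3\}}=c^{-1}e_1e_3$.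

## Removing $e_n$, and a total that is known in advance

Fix $k$ odd. The quotient map $R^n\to R^{n-1}$ sends $E(t)$ to $E(t)$, hence $P_j$ to $P_j$. It maps $A_n^{(k)}$ onto $A_{n-1}^{(k)}$ with kernel $B_n=A_n^{(k)}\cap e_nR^n$, a graded subspace. Since $A_0^{(k)}=\mathbb Q$,
$$\operatorname{Hilb}(A_n^{(k)},q)=1+\sum_{n'=1}^n\operatorname{Hilb}(B_{n'},q).\tag{4}$$
So the natural plan is to find $B_n$, that is, to decide which polynomials in $P_1,P_3,\dots,P_k$ become divisible by $e_n$. For $k=1$ this plan works well: since $e_1^{N_{n-1}+1}=0$ in $R^{n-1}$ for degree reasons, all $e_1^d$ with $d>N_{n-1}$ lie in $B_n$, and one is left to ask whether $e_1^{N_n}\ne0$. For $k\ge3$ it stops at once. To list $B_n$ we would need all relations among $P_1,\dots,P_k$ in $R^{n-1}$, and we have no description of them.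

The way out is that we know the sum of the dimensions in (4) when $n$ is large, and we know what each summand should be. According to Theorem B(1) it should be
$$h_{n,d}:=\#\{\mu:\max\mu=n,\ \operatorname{rk}\mu\le k,\ \|\mu\|=d\}.$$
If the totals agree, a one-sided inequality for each $n$ suffices. We now carry out this reduction.

**Lemma 1.** $R^n_{\le r}$ is spanned by the $e_S$ with $S\subseteq[n]$, $|S|\le r$. All the $e_S$, $S\subseteq [n]$, form a basis of $R^n$, and those with $|S|\le r$ form a basis of $R^n_{\le r}$.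

Proof. In a product of at most $r$ of the $e_i$ that contains a square $e_i^2$, replace $e_i^2$ by $2\sum_{a=1}^{i}(-1)^{a+1}e_{i+a}e_{i-a}$. The number of factors does not increase. The sum of the squares of the indices strictly increases, because $(i+a)^2+(i-a)^2=2i^2+2a^2$. In fixed degree $d$ this sum is at most $d^2$, so the process ends, with squarefree products of at most $r$ factors. Taking $r$ large, the $e_S$ span $R^n$. Their number in each degree is the coefficient in $\prod_{i\le n}(1+q^i)$, which is the dimension, so they form a basis. A spanning subset of a basis is a basis of its span. $\blacksquare$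

**Lemma 2 (the stable range).** For $n\ge d$, $\dim(A_n^{(k)})_d$ is the coefficient of $q^d$ in $\prod_{i\text{ odd},\,i\le k}(1-q^i)^{-1}$.

Proof. Let $\deg X_j=j$. The map $\mathbb Q[X_1,X_3,X_5,\dots]\to R^n$, $X_j\mapsto P_j$, is graded, and it is surjective because the $e_i$ are polynomials in the $P_j$. In a degree $d\le n$, the left side has dimension the number of partitions of $d$ into odd parts. The right side has dimension the number of strict partitions of $d$ with parts $\le n$, that is, of all strict partitions of $d$. These agree by Euler's identity $\prod_{i\ge1}(1+q^i)=\prod_{i\text{ odd}}(1-q^i)^{-1}$. So the map is bijective in degrees $\le n$. In degree $d\le n$, $A_n^{(k)}$ is the image of $\mathbb Q[X_1,X_3,\dots,X_k]$, and the claim follows. $\blacksquare$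

**Lemma 3 (essentially due to N. J. Fine).** For odd $k$, summing over all strict partitions,
$$\sum_{\mu:\ \operatorname{rk}\mu\le k}q^{\|\mu\|}=\prod_{i\text{ odd},\,i\le k}\frac1{1-q^i}.\tag{5}$$

Proof. Let $\mu=\{\mu_1>\dots>\mu_j\}$. Subtracting the staircase $(j,j-1,\dots,1)$ gives a partition with at most $j$ parts and largest part $\mu_1-j=\operatorname{rk}\mu\le k$, and this is reversible. So strict partitions with $j$ parts and rank $\le k$ have generating function $q^{\binom{j+1}2}\begin{bmatrix}k+j\\j\end{bmatrix}_q$, and the left side of (5) is $G_k:=\sum_{j\ge0}q^{\binom{j+1}2}\begin{bmatrix}k+j\\j\end{bmatrix}_q$. Define $G_k$ by this formula for every $k\ge0$ and let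
$$F(z)=\sum_{k\ge0}G_kz^k=\sum_{j\ge0}\frac{q^{\binom{j+1}2}}{(z;q)_{j+1}}.$$
As $(z;q)_{j+1}=(1-z)(zq;q)_j$, we get $(1-z)F(z)=\sum_jq^{\binom{j+1}2}/(zq;q)_j$, whose $j=0$ term is $1$. Remove this term, multiply by $z$, and shift $j$ by one, using $\binom{j+2}2=\binom{j+1}2+j+1$:
$$z\big((1-z)F(z)-1\big)=\sum_{j\ge0}q^{\binom{j+1}2}\frac{zq^{j+1}}{(zq;q)_{j+1}}=\sum_{j\ge0}q^{\binom{j+1}2}\Big(\frac1{(zq;q)_{j+1}}-\frac1{(zq;q)_j}\Big)=F(zq)-(1-z)F(z).$$
The middle equality holds because $1/(zq;q)_j=(1-zq^{j+1})/(zq;q)_{j+1}$. Rearranging, $(1-z^2)F(z)=F(zq)+z$. The coefficient of $z^k$ gives $(1-q^k)G_k=G_{k-2}+\delta_{k,1}$ for $k\ge1$, with $G_{-1}=0$. So $G_1=1/(1-q)$ and $G_k=G_{k-2}/(1-q^k)$ for odd $k\ge3$. $\blacksquare$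

**Lemma 4 (an inequality is enough).** Suppose $\dim(B_n)_d\le h_{n,d}$ for all $n\ge1$ and $d\ge 0$. Then equality holds for all $n\ge1$ and $d\ge0$.

Proof. For $d=0$ both sides are $0$, since $B_n\subseteq e_nR^n$ lives in degrees $\ge n\ge1$ and a set with maximum $n$ has positive sum. Let $d\ge1$ and take any $n\ge d$. By (4) and Lemma 2, $\sum_{n'\le n}\dim(B_{n'})_d$ is the coefficient of $q^d$ in $\prod_{i\text{ odd},\,i\le k}(1-q^i)^{-1}$. By Lemma 3 this is the number of strict partitions of $d$ of rank $\le k$. Each of these has $1\le\max\mu\le d\le n$, so the number is $\sum_{n'\le n}h_{n',d}$. The two sums are equal and are compared term by term, so $\dim(B_{n'})_d=h_{n',d}$ for all $n'\le n$. As $n\ge d$ was arbitrary, this holds for all $n'$. $\blacksquare$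

How can we bound $\dim (B_n)_d$ from above? Put $S=[n]\setminus\mu$. The sets $\mu$ with $\max\mu=n$ correspond to the sets $S\subseteq[n-1]$, and $\operatorname{rk}\mu=|S|$, $\|\mu\|=N_n-\|S\|$. So by Lemma 1
$$h_{n,d}=\#\{S\subseteq[n-1]:|S|\le k,\ \|S\|=N_n-d\}=\dim(R^{n-1}_{\le k})_{N_n-d}.$$
It is therefore enough to show that no nonzero $u\in B_n$ is orthogonal under $\int$ to all products of at most $k$ Chern classes. For this we need a usable formula for $\int$.

## The integral as a residue, and integration by parts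

Let $\Lambda=\mathbb Q[y_1,\dots,y_n]^{S_n}$, $e_i=e_i(y)$, $p_j=\sum_iy_i^j$ (so $p_0=n$). Since $E(t)E(-t)=\prod_i(1-y_i^2t^2)$, relation (2) gives
$$R^n=\Lambda/I,\qquad I=\big(e_i(y_1^2,\dots,y_n^2)\big)_{i\ge1}.$$
The $p_{2i}$, $i\ge1$, are the power sums of the $y_a^2$. They are polynomials without constant term in the $e_i(y^2)$, so $p_{2i}\in I$. Conversely, the $e_i(y^2)$, $i\ge1$, are polynomials without constant term in the $p_{2i}$, $i\ge1$. Expanding $tE'/E=\sum_iy_it/(1+y_it)=\sum_{j\ge1}(-1)^{j-1}p_jt^j$ shows that $P_j$ is the image of $p_j$ for $j$ odd.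

**Definition.** Let $\operatorname{Res}$ of a Laurent polynomial in $y$ be its coefficient of $\prod_iy_i^{-1}$, and put
$$W=\prod_{i<j}(y_i-y_j)^2(y_i+y_j)\prod_iy_i^{-2n},\qquad \mathcal I(g)=\operatorname{Res}(gW)\quad(g\in\Lambda).$$

Equivalently, with $V=\prod_{i<j}(y_i^2-y_j^2)$, $\mathcal I(g)$ is the coefficient of $\prod_iy_i^{2n-1}$ in $g\prod_{i<j}(y_i-y_j)\cdot V$. For $n=2$ it is the coefficient of $y_1^3y_2^3$ in $g\cdot(y_1^3-y_1^2y_2-y_1y_2^2+y_2^3)$. So $\mathcal I(e_1e_2)=\mathcal I(y_1^2y_2+y_1y_2^2)=-2$ and $\mathcal I(e_1^3)=1-3-3+1=-4$, in agreement with $e_1^3=2e_1e_2$ in $R^2$.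

**Proposition 5.** $\mathcal I$ vanishes on $I$ and on homogeneous elements of degree $\ne N_n$, and $\mathcal I\ne0$. So it induces $\int:R^n\to\mathbb Q$, which vanishes outside degree $N_n$ and is nonzero on $(R^n)_{N_n}$, and $(u,w)\mapsto\int uw$ is nondegenerate on $R^n$.

Proof. *Vanishing on $I$.* Let $1\le i\le n$. As a polynomial in $Y_a=y_a^2$, the product $e_i(y^2)V$ is antisymmetric, of degree at most $n$ in each $Y_a$ (at most $1$ from $e_i$, at most $n-1$ from $V$). By antisymmetry the exponents in each monomial are distinct, so they form the set $\{0,1,\dots,n\}$ with one element removed. The total degree in $Y$ is $N_{n-1}+i=N_n-(n-i)$, so the removed element is $n-i\neq n$. Hence every monomial of $e_i(y^2)V$ contains some $y_a^{2n}$. This remains true after multiplication by any polynomial, so no monomial $\prod_a y_a^{2n-1}$ occurs, and $\mathcal I$ vanishes on $I$.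

*Degree.* Only degree $n(2n-1)-\frac{3n(n-1)}2=\frac{n(n+1)}2=N_n$ can contribute.

*Nonvanishing.* Take $g=\det(y_a^{2b-1})_{a,b}/\prod_{i<j}(y_i-y_j)$, a symmetric polynomial because the determinant is antisymmetric. Then $\mathcal I(g)$ is the coefficient of $\prod y_a^{2n-1}$ in $\det(y_a^{2b-1})\,V$. The determinant has terms $\operatorname{sgn}(\tau)\prod_ay_a^{2\tau(a)-1}$ and $V$ has terms $\pm\operatorname{sgn}(\sigma)\prod_ay_a^{2\sigma(a)-2}$ with a global sign $\pm$. Their product is a multiple of $\prod_ay_a^{2n-1}$ if and only if $\tau(a)=n+1-\sigma(a)$ for all $a$. For such pairs $\operatorname{sgn}(\tau)\operatorname{sgn}(\sigma)$ is the sign of the order-reversing permutation, the same for all. So $\mathcal I(g)=\pm n!\neq 0$.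

*Nondegeneracy.* $\int$ is an isomorphism $(R^n)_{N_n}\to\mathbb Q$. If $u\ne0$ has a nonzero component $u_d$, Poincaré duality gives $w\in(R^n)_{N_n-d}$ with $u_dw\ne0$, and then $\int uw=\int u_dw\neq0$. $\blacksquare$

**Lemma 6 (integration by parts).** For $s\ge0$ there is a derivation $\delta_s$ of $R^n$ with $\delta_sP_j=jP_{j+2s}$ for odd $j$, and for all $g\in R^n$
$$\int(\delta_sg+T_sg)=0,\qquad T_0=-N_n,\qquad T_s=\tfrac12\sum_{a+b=2s;\ a,b\text{ odd}}P_aP_b\quad(s\ge1).\tag{6}$$

Proof. Let $\partial^{(s)}=\sum_iy_i^{2s+1}\partial_{y_i}$ on $\Lambda$. Then $\partial^{(s)}p_j=jp_{j+2s}$ for $j\ge1$. In particular $\partial^{(s)}p_{2i}=2i\,p_{2i+2s}\in I$ for $i\ge1$. The generators $e_i(y^2)$ of $I$ are polynomials in the $p_{2i}$, $i\ge 1$, so $\partial^{(s)}$ sends them into $I$. A derivation that sends generators of an ideal into it preserves it. So $\partial^{(s)}$ induces a derivation $\delta_s$ of $R^n$, with $\delta_sP_j=jP_{j+2s}$.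

A partial derivative $\partial_{y_i}$ of a Laurent polynomial has no term with $y_i^{-1}$. Hence $\operatorname{Res}\sum_i\partial_{y_i}(y_i^{2s+1}gW)=0$. By the product rule this says $\mathcal I(\partial^{(s)}g+c_sg)=0$ with $c_s=(2s+1)p_{2s}+\partial^{(s)}W/W$, and logarithmic differentiation of $W$ gives
$$c_s=(2s+1-2n)p_{2s}+\sum_{i<j}\Big[\frac{2(y_i^{2s+1}-y_j^{2s+1})}{y_i-y_j}+\frac{y_i^{2s+1}+y_j^{2s+1}}{y_i+y_j}\Big].$$
The bracket equals $\sum_{a+b=2s}(2+(-1)^a)y_i^ay_j^b$ with $a,b\ge0$. The coefficient is symmetric under $a\leftrightarrow b$, as $a,b$ have the same parity. Summing over $i<j$ is therefore half of summing over $i\ne j$: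
$$c_s=(2s+1-2n)p_{2s}+\tfrac12\sum_{a+b=2s}(2+(-1)^a)(p_ap_b-p_{2s}).$$
Let $s\ge1$. Then $p_{2s}\in I$, and $p_ap_b\in I$ when $a,b$ are both even, since at least one of them is $\geq 2$. For $a,b$ odd the coefficient is $2-1=1$. So $c_s\equiv T_s$ modulo $I$. For $s=0$, $c_0=(1-2n)n+\frac32(n^2-n)=-N_n$. $\blacksquare$

As a check, take $n=2$, $s=1$, $g=P_1=e_1$. Then $P_3=-e_1e_2$ (the coefficient of $t^3$ in $tE'(t)E(-t)$) and $T_1g=\frac12e_1^3=e_1e_2$, so $\delta_1g+T_1g=0$.

Put $\delta(t)=\sum_{s\ge 0}t^{2s}\delta_s$ and $T(t)=\sum_{s\ge 0}t^{2s}T_s=\frac12p(t)^2-N_n$. Both are finite sums on $R^n$, since $\delta_s$ raises degree by $2s$, $\deg T_s=2s$, and $R^n$ vanishes above degree $N_n$.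

## The Key Lemma: equations for a generating function

**Key Lemma.** Let $k$ be odd, $n\ge1$, and $0\ne u\in B_n=A_n^{(k)}\cap e_nR^n$. Then $\int uw\ne0$ for some $w\in R^n_{\le k}$.

The property of $A_n^{(k)}$ to exploit is this. If $u=U(P_1,P_3,\dots,P_k)$, then every $\delta_su$ is a combination of the few elements $\psi_j=j\,(\partial U/\partial X_j)(P)$, and these do not depend on $s$. So (6), with $s$ varying, is a long list of equations with few unknowns, and we can hope to eliminate the unknowns.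

The proof goes by contradiction and takes this section and the next. The element $u$ need not be homogeneous. Since $\int$ is nondegenerate and $R^n=R^n_{\le n}$, there is a minimal $r$ such that $\int uR^n_{\le r}\ne0$ (meaning: $\int uw\neq 0$ for some $w\in R^n_{\le r}$). Suppose that $r\ge k+1$. Extend $\int$ and the $\delta_s$ coefficientwise to polynomials in $x_1,\dots,x_r$ and $t$ over $R^n$. For $\varphi\in R^n$ write
$$\langle\varphi\rangle=\int\varphi\,D\in\mathbb Q[x_1,\dots,x_r],\qquad D=E(x_1)\cdots E(x_r),\qquad f=\langle u\rangle.$$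
The coefficient of $x^\alpha=x_1^{\alpha_1}\cdots x_r^{\alpha_r}$ in $f$ is $\int u\,e_{\alpha_1}\cdots e_{\alpha_r}$, with $e_0=1$. This gives two facts.

* (a) $f\ne0$, because $R^n_{\le r}$ is spanned by such products; and $f$ is divisible by $x_1\cdots x_r$, because a coefficient with some $\alpha_a=0$ is $\int u$ times a product of at most $r-1$ classes, which is $0$ by minimality of $r$.
* (b) $f$ has degree $\le n-1$ in each variable, because $ue_n=0$ (as $u\in e_nR^n$ and $e_n^2=0$).

**Step 1: one equation for each variable $x_c$.** The purpose of this step is to turn (6) into differential equations for $f$ whose right sides involve few unknown polynomials. Throughout, $j$ is odd. Choose a polynomial $U$ in $X_1,X_3,\dots,X_k$ with $u=U(P_1,P_3,\dots,P_k)$, and let $\psi_j=j\,(\partial U/\partial X_j)(P)$. By the chain rule $\delta_su=\sum_{j\le k}P_{j+2s}\psi_j$. Apply (6) to $g=uD$, multiply by $t^{2s}$ and sum over $s$: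
$$\int u\,\big(\delta(t)D+T(t)D\big)=-\sum_{j\le k}\int\psi_j\Big(\sum_{s\ge0}t^{2s}P_{j+2s}\Big)D,\tag{7}$$
an identity of polynomials in $t$ and $x$. We substitute $t=x_c$.

Left side. From $E(x)=\exp(\sum_jP_jx^j/j)$,
$$\delta(t)E(x)=E(x)\sum_{s\ge0,\,j}P_{j+2s}x^jt^{2s}.$$
For odd $l$, the pairs $(j,s)$ with $j+2s=l$ contribute $P_l$ times the geometric sum $\sum_{j+2s=l}x^jt^{2s}=x\,\frac{x^{l+1}-t^{l+1}}{x^2-t^2}$. Hence
$$\delta(t)E(x)=E(x)\,\frac{x\,(xp(x)-tp(t))}{x^2-t^2}.$$
Let $\theta_a=x_a\partial_{x_a}$. By (3), $\theta_aD=p(x_a)D$. In $\delta(t)D$ at $t=x_c$, the derivation hits one factor at a time. If it hits $E(x_a)$ with $a\ne c$, we get $\frac{x_a(x_a\theta_a-x_c\theta_c)}{x_a^2-x_c^2}D$. If it hits $E(x_c)$, we use the geometric sum itself: for $x=t=x_c$ it has $\frac{l+1}2$ equal terms $x_c^l$, so we get $\sum_l\frac{l+1}2P_lx_c^l\,D=\frac12\big(p(x_c)+x_cp'(x_c)\big)D$. On the other hand $\theta_c^2D=\theta_c\big(p(x_c)D\big)=\big(p(x_c)^2+x_cp'(x_c)\big)D$. So the contribution of $a=c$, together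 with $\frac12p(x_c)^2D$ from $T(x_c)D$, is exactly $\frac12(\theta_c^2+\theta_c)D$. Multiplying by $u$ and integrating, the left side of (7) at $t=x_c$ is $\mathcal L_cf$, where
$$\mathcal L_c=\tfrac12(\theta_c^2+\theta_c)+\sum_{a\ne c}\Big(\frac{x_a^2}{x_a^2-x_c^2}\theta_a-\frac{x_ax_c}{x_a^2-x_c^2}\theta_c\Big)-N_n.$$

Right side. We have $\sum_st^{2s}P_{j+2s}=t^{-j}\big(p(t)-\sum_{i<j,\ i\text{ odd}}P_it^i\big)$. Put
$$\Psi_j=\langle\psi_j\rangle,\qquad Y_l=\Big\langle\sum_{l<j\le k}\psi_jP_{j-l}\Big\rangle\quad(l\text{ even}).$$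
At $t=x_c$ the term with $p(x_c)$ gives $\int\psi_jp(x_c)D=\theta_c\Psi_j$. The terms with $P_i$ carry $x_c^{i-j}$, and we collect them by $l=j-i\in\{2,4,\dots,k-1\}$. So for every $c=1,\dots,r$, in $\mathbb Q(x_1,\dots,x_r)$:
$$\mathcal L_cf=-\sum_{j\in\{1,3,\dots,k\}}x_c^{-j}\theta_c\Psi_j+\sum_{l\in\{2,4,\dots,k-1\}}x_c^{-l}Y_l.\tag{8}$$
The polynomials $\Psi_j$ and $Y_l$ do not depend on $c$.

The derivation of (8) works for every $r\ge 1$, so we can check it on $n=2$, $k=1$, $u=e_1^2=2e_2\in B_2$, $r=1$. With $\int e_1e_2=-2$ we get $f=\int2e_2(1+e_1x+e_2x^2)=-4x$, and $\mathcal L_1f=(1-3)(-4x)=8x$. On the other side $U=X_1^2$, $\psi_1=2e_1$, $\Psi_1=\int2e_1(1+e_1x+e_2x^2)=-4x^2$, and $-x^{-1}\theta\Psi_1=8x$.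

## Eliminating the unknown polynomials

A single equation (8) says little: its right side contains the $k$ unknown polynomials $\Psi_1,\Psi_3,\dots,\Psi_k,Y_2,Y_4,\dots,Y_{k-1}$. But we have $r\ge k+1$ equations with the same unknowns.

Consider first $k=1$, $r=2$. The equations are $x_1\mathcal L_1f=-\theta_1\Psi_1$ and $x_2\mathcal L_2f=-\theta_2\Psi_1$. Apply $\theta_2$ to the first and $\theta_1$ to the second. Since $\theta_2$ commutes with $x_1$, and $\theta_1$ with $x_2$,
$$x_1\theta_2\mathcal L_1f=-\theta_1\theta_2\Psi_1=x_2\theta_1\mathcal L_2f.$$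
Now let $x_2$ dominate $x_1$, and let $\gamma x_1^{\alpha_1}x_2^{\alpha_2}$ be the leading term of $f$. As we shall verify, $\mathcal L_1$ and $\mathcal L_2$ do not raise the leading monomial, and $\mathcal L_2$ multiplies the leading term by $\frac12\alpha_2(\alpha_2+1)-N_n$. So on the right the monomial $x_1^{\alpha_1}x_2^{\alpha_2+1}$ has coefficient $\gamma\alpha_1\big(\frac12\alpha_2(\alpha_2+1)-N_n\big)$, while everything on the left is smaller. The coefficient must vanish. But $\alpha_1\ge1$ by (a), and $\alpha_2\le n-1$ by (b), so it is not zero. For general $k$ the elimination becomes an alternating sum.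

**Step 2: elimination for general $k$.** The purpose is to combine the equations (8) for the last $k+1$ variables so that all unknowns cancel. Let $M=k+1\le r$ and $z_i=x_{r-M+i}$ for $i=1,\dots,M$, and write $\theta_i,\mathcal L_i$ for the operators that belong to $z_i$. For a bijection $\pi:\{1,\dots,M\}\to\{0,1,\dots,k\}$ let $c_\pi=\pi^{-1}(0)$ and $J_\pi=\pi^{-1}(\{\text{odd numbers}\})$, and let $\operatorname{sgn}(\pi)$ be the sign of the permutation $i\mapsto\pi(i)+1$. We claim
$$\Sigma:=\sum_\pi\operatorname{sgn}(\pi)\prod_iz_i^{-\pi(i)}\Big(\prod_{i\in J_\pi}\theta_i\Big)\mathcal L_{c_\pi}f=0.\tag{9}$$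
Insert (8) with $c=c_\pi$. Since $c_\pi\notin J_\pi$, the operators $\theta_i$ with $i\in J_\pi$ commute with multiplication by powers of $z_{c_\pi}$ and with $\theta_{c_\pi}$.

For odd $j\le k$, the terms with $\Psi_j$ add up to
$$-\sum_\pi\operatorname{sgn}(\pi)\Big(\prod_iz_i^{-\pi(i)}\Big)z_{c_\pi}^{-j}\prod_{i\in J_\pi\cup\{c_\pi\}}\theta_i\,\Psi_j.$$
Let $\pi'$ be $\pi$ with the values $0$ and $j$ exchanged, and let $c'=\pi^{-1}(j)\in J_\pi$. Then $c_{\pi'}=c'$ and $J_{\pi'}=(J_\pi\setminus\{c'\})\cup\{c_\pi\}$, so $J_{\pi'}\cup\{c_{\pi'}\}=J_\pi\cup\{c_\pi\}$. In the total monomial both $z_{c_\pi}$ and $z_{c'}$ have exponent $-j$, before and after the exchange. The sign is reversed. So the terms cancel in pairs and the sum is $0$.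

For even $l$ with $2\le l\le k-1$, the terms with $Y_l$ add up to
$$\sum_\pi\operatorname{sgn}(\pi)\Big(\prod_iz_i^{-\pi(i)}\Big)z_{c_\pi}^{-l}\prod_{i\in J_\pi}\theta_i\,Y_l.$$
Exchanging the values $0$ and $l$ preserves $J_\pi$, because both values are even. It preserves the total monomial, by the same computation as before, and it reverses the sign. So this sum is also $0$, and (9) is proved. For $k=1$, $r=2$, multiplying (9) by $x_1x_2$ gives the identity of the warm-up.

**Step 3: leading terms of rational functions.** The purpose is to define leading terms in $\mathbb Q(x_1,\dots,x_r)$ and to see how $\theta_a$ and $\mathcal L_c$ act on them. Order Laurent monomials $x^\alpha$ lexicographically, comparing first the exponent of $x_r$, then that of $x_{r-1}$, and so on; a larger exponent means a larger monomial. This total order is compatible with multiplication. So the leading monomial $\operatorname{lm}$ and the leading coefficient are multiplicative on nonzero polynomials, and they extend multiplicatively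 to nonzero rational functions: $\operatorname{lm}(G/H)=\operatorname{lm}(G)/\operatorname{lm}(H)$. For instance $x_1/(x_2-x_1)$ has leading monomial $x_1x_2^{-1}$, which is smaller than $1$. Bringing $F$ and $G$ to a common denominator, we see $\operatorname{lm}(F+G)\le\max(\operatorname{lm}F,\operatorname{lm}G)$ whenever $F$, $G$, $F+G$ are nonzero. So
$$O_\alpha=\{F:F=0\text{ or }\operatorname{lm}F\le x^\alpha\},\qquad O_{<\alpha}=\{F:F=0\text{ or }\operatorname{lm}F<x^\alpha\}$$
are $\mathbb Q$-vector spaces with $O_\alpha O_\beta\subseteq O_{\alpha+\beta}$ and $O_\alpha O_{<\beta}\subseteq O_{<\alpha+\beta}$. If $F=G/H$ has leading term $\gamma x^\alpha$, then $F-\gamma x^\alpha=(G-\gamma x^\alpha H)/H$ lies in $O_{<\alpha}$, because the leading terms in the numerator cancel. Hence $O_\alpha/O_{<\alpha}=\mathbb Q\,x^\alpha$.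

Action of $\theta_a$: it preserves $O_\alpha$ and $O_{<\alpha}$, and acts on $O_\alpha/O_{<\alpha}$ by $\alpha_a$. Indeed, for $0\ne F=G/H$ with polynomials $G,H$ we have $\theta_aF=F\,(\theta_aG/G-\theta_aH/H)$. Since $\theta_a$ only rescales the monomials of a polynomial, $\theta_aG/G$ and $\theta_aH/H$ lie in $O_0$. The scalar is read off from $\theta_ax^\alpha=\alpha_ax^\alpha$.

Coefficients of $\mathcal L_c$: if $a>c$, the leading term of $x_a^2-x_c^2$ is $x_a^2$, so $\frac{x_a^2}{x_a^2-x_c^2}\equiv1$ modulo $O_{<0}$. If $a<c$, the leading monomial of the denominator is $x_c^2$, so $\frac{x_a^2}{x_a^2-x_c^2}\in O_{<0}$. In both cases $\frac{x_ax_c}{x_a^2-x_c^2}$ has leading monomial the smaller of the two variables divided by the larger, so it lies in $O_{<0}$.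

Therefore $\mathcal L_c$ preserves $O_\alpha$ and $O_{<\alpha}$ and acts on $O_\alpha/O_{<\alpha}$ by the scalar $\frac12\alpha_c(\alpha_c+1)+\sum_{a>c}\alpha_a-N_n$. For $c=r$ this is $\frac12\alpha_r(\alpha_r+1)-N_n$.

**Step 4: the contradiction.** The purpose is to show that the leading terms in (9) cannot cancel. Let $\gamma x^\alpha$ be the leading term of $f$. By (a) all $\alpha_a\ge1$, and by (b) $\alpha_r\le n-1$. By Step 3 the $\pi$-summand of (9) lies in $O_{\alpha-\pi}$, where we write $x^{\alpha-\pi}:=x^\alpha\prod_iz_i^{-\pi(i)}$. Which monomial $\prod_iz_i^{-\pi(i)}$ is largest? We compare the exponent of $z_M=x_r$ first, and the best is $\pi(M)=0$; then $z_{M-1}$, where the best remaining is $\pi(M-1)=1$; and so on. So there is a unique largest one, for $\pi^*(i)=M-i$. All other summands lie in $O_{<\alpha-\pi^*}$. For $\pi^*$ we have $c_{\pi^*}=M$, which is the variable $x_r$, and $J_{\pi^*}=\{i:M-i\text{ odd}\}$. So the class of $\Sigma$ in $O_{\alpha-\pi^*}/O_{<\alpha-\pi^*}$ is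
$$\pm\gamma\Big(\prod_{i\in J_{\pi^*}}\alpha_{r-M+i}\Big)\Big(\tfrac12\alpha_r(\alpha_r+1)-N_n\Big)x^{\alpha-\pi^*}.$$
The product is nonzero because all $\alpha_a\ge1$, and the last factor is nonzero because $\frac12\alpha_r(\alpha_r+1)\le N_{n-1}<N_n$. This contradicts $\Sigma=0$. Hence $r\le k$, and the Key Lemma is proved. $\blacksquare$

The hypothesis $u\in A_n^{(k)}$ entered through the formula for $\delta_su$, and $u\in e_nR^n$ entered through (b).

## The perfect pairing and the dual basis: Theorem B(1)–(3)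

**Step 1: the upper bound.** The purpose is to supply the hypothesis of Lemma 4. Let $0\ne u\in(B_n)_d$. By the Key Lemma some $w\in R^n_{\le k}$ has $\int uw\ne0$. Since $R^n_{\le k}$ is graded, we may replace $w$ by its component of degree $N_n-d$. The functional $w\mapsto\int uw$ kills $e_nR^n$, so it depends only on the image of $w$ in $R^{n-1}$, and the image of $R^n_{\le k}$ there is $R^{n-1}_{\le k}$. So $(B_n)_d$ injects into the dual of $(R^{n-1}_{\le k})_{N_n-d}$, and
$$\dim(B_n)_d\le\dim(R^{n-1}_{\le k})_{N_n-d}=h_{n,d}.\tag{10}$$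

**Step 2: equality.** The purpose is to get parts 1 and 2. By Lemma 4, (10) is an equality for all $n\ge1$ and all $d$. Inserting this into (4),
$$\operatorname{Hilb}(A_n^{(k)},q)=1+\sum_{n'=1}^n\sum_dh_{n',d}\,q^d=\sum_{\mu\subseteq[n],\ \operatorname{rk}\mu\le k}q^{\|\mu\|},$$
where $1$ accounts for $\mu=\emptyset$. This is Theorem B(1). The injection of Step 1 is now an isomorphism onto the dual in every degree, which is Theorem B(2). $\blacksquare$

**Step 3: the basis $u_\mu$.** The purpose is part 3. Let $\emptyset\ne\mu\subseteq[n]$ with $\max\mu=n'$ and $\operatorname{rk}\mu\le k$. The set $[n'-1]\setminus\mu$ has $\operatorname{rk}\mu\le k$ elements. By Lemma 1, the $e_S$ with $S\subseteq[n'-1]$, $|S|\le k$, form a basis of $R^{n'-1}_{\le k}$. By Theorem B(2) for $n'$ there is a unique $v_\mu\in B_{n'}$ with $\int_{R^{n'}}v_\mu e_S=\delta_{S,[n'-1]\setminus\mu}$ for all these $S$. For fixed $n'$ the $v_\mu$ form the basis of $B_{n'}$ dual to the basis $\{e_S\}$. They are homogeneous, because the pairing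 matches degree $d$ with degree $N_{n'}-d$ and the $e_S$ are homogeneous.

Since $A_n^{(k)}\to A_{n'}^{(k)}$ is surjective and graded, lift $v_\mu$ to a homogeneous $u_\mu\in A_n^{(k)}$. As $v_\mu\in e_{n'}R^{n'}$ maps to $0$ in $R^{n'-1}$, the lift lies in $\ker(R^n\to R^{n'-1})=(e_{n'},\dots,e_n)$. Finally let $K_i=\ker(A_n^{(k)}\to A_i^{(k)})$. Then
$$0=K_n\subseteq K_{n-1}\subseteq\dots\subseteq K_0\subseteq A_n^{(k)},\qquad A_n^{(k)}/K_0\cong\mathbb Q,\qquad K_{n'-1}/K_{n'}\cong B_{n'}.$$
The $u_\mu$ with $\max\mu=n'$ lie in $K_{n'-1}$ and map to a basis of $B_{n'}$, and $1$ maps to a basis of $A_n^{(k)}/K_0$. So $1$ and the $u_\mu$ form a basis of $A_n^{(k)}$. $\blacksquare$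

## From ranks to $q$-binomials: Theorem A

By Theorem B(1) the Hilbert series of $R^{n,m}_{LG}=A_n^{(k)}$ counts subsets of $[n]$ of rank $\le k$, with $k$ the largest odd integer $\le m$. We group the ranks in pairs $\{0,1\},\{2,3\},\dots$ and show that each pair gives one summand of (1). For odd $k\ge1$ and $n\ge k-1$ we claim
$$\sum_{\mu\subseteq[n],\ \operatorname{rk}\mu\in\{k-1,k\}}q^{\|\mu\|}=\delta_{k,1}+q^k\sum_{j=0}^{n-k}q^{\binom{j+1}2}\begin{bmatrix}k+j\\j\end{bmatrix}_q.\tag{11}$$

**Step 1: the base $n=k-1$.** The purpose is to start an induction on $n$. The sum on the right is empty. On the left, a nonempty $\mu\subseteq[k-1]$ has rank at most $k-1-1=k-2$, so it does not count. The empty set has rank $0$ and contributes $1$ exactly when $k=1$.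

**Step 2: from $n-1$ to $n$, for $n\ge k$.** The purpose is to compare the increments of the two sides. On the left we add the $\mu$ with $\max\mu=n$ and $|\mu|=n-\operatorname{rk}\mu\in\{n-k,n-k+1\}$. Removing $n$ from $\mu$, we see that the left side increases by
$$q^n\big(\varepsilon_{n-k-1}+\varepsilon_{n-k}\big)(q,\dots,q^{n-1}),\qquad\varepsilon_{-1}=0.$$
The right side increases by its term with $j=n-k$:
$$q^kq^{\binom{n-k+1}2}\begin{bmatrix}n\\n-k\end{bmatrix}_q=q^k\varepsilon_{n-k}(q,\dots,q^n)=q^kq^{n-k}\varepsilon_{n-k}(1,q,\dots,q^{n-1})=q^n\big(\varepsilon_{n-k}+\varepsilon_{n-k-1}\big)(q,\dots,q^{n-1}).$$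
In the last equality we sorted the terms by whether they use the variable $1$. The increments agree, and (11) holds.

**Step 3: summation.** The purpose is to assemble (1). Let $1\le m\le n$. Every odd $\kappa\le m$ satisfies $n\ge\kappa-1$, so we may add (11), with $\kappa$ in place of $k$, over these $\kappa$. On the left all ranks $0,1,\dots,k$ occur exactly once, where $k$ is the largest odd integer $\le m$, and the sum is $\operatorname{Hilb}(A_n^{(k)},q)=\operatorname{Hilb}(R^{n,m}_{LG},q)$ by Theorem B(1). On the right we get $1$, from $\delta_{\kappa,1}$, plus the double sum in (1). This proves Theorem A for all $1\le m\le n$. $\blacksquare$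

## Total dimension and the degrees in which classes are missing: Theorem B(4)

**Step 1: the dimension.** The purpose is to put $q=1$ in (1). Since $\sum_{j=0}^{n-k}\binom{k+j}j=\binom{n+1}{k+1}$, we get
$$\dim R^{n,m}_{LG}=1+\sum_{k\le m,\ k\text{ odd}}\binom{n+1}{k+1}=\sum_{0\le i\le m+1,\ i\text{ even}}\binom{n+1}i.$$

**Step 2: what is missing.** The purpose is to translate missing classes into sets. Let $k$ be the largest odd integer $\le m$. Since $\operatorname{Hilb}(R^n,q)=\prod_{i\le n}(1+q^i)=\sum_{\mu\subseteq[n]}q^{\|\mu\|}$, Theorem B(1) gives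
$$\dim(R^n)_d-\dim(A_n^{(k)})_d=\#\{\mu\subseteq[n]:\operatorname{rk}\mu\ge k+1,\ \|\mu\|=d\}.$$
A set $\mu$ with $\max\mu=n'$ and $\operatorname{rk}\mu\ge k+1$ is $\{n'\}\cup T$ with $T\subseteq[n'-1]$ and $|T|\le n'-k-2$. In particular $n'\ge k+2$. So nothing is missing if $n\le k+1$, that is, $R^{n,m}_{LG}=R^n$.

**Step 3: the degrees for a fixed $n'\ge k+2$.** The purpose is to find all values of $\|T\|$. The largest value is attained by the $n'-k-2$ largest elements of $[n'-1]$, which form the complement of $[k+1]$. It equals $N_{n'-1}-N_{k+1}=N_{n'-1}-\binom{k+2}2$. We claim that every value from $0$ to this maximum occurs. The subsets of $[n'-1]$ of a fixed size $s$ realize an interval of sums, because a subset that does not consist of the $s$ largest elements has an element that can be raised by $1$. The smallest sum for size $s$ is $N_s$. For $1\le s\le n'-k-2$ we have $s\le n'-1$, so the largest sum for size $s-1$ is at least $2+3+\dots+s=N_s-1$. So the intervals for sizes $0,1,\dots,n'-k-2$ leave no gap.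 Hence $n'$ contributes exactly the degrees in $\big[\,n',\,N_{n'}-\binom{k+2}2\,\big]$.

**Step 4: the union.** The purpose is to combine all $n'$ with $k+2\le n'\le n$, when $n\ge k+2$. Since $n'-1\ge k+1$, we have $N_{n'-1}\ge N_{k+1}$, which is the same as $N_{n'}-\binom{k+2}2\ge n'$. So the interval for $n'$ reaches at least to $n'$, and the interval for $n'+1$ starts at $n'+1$. Consecutive intervals therefore overlap or are adjacent. Both endpoints increase with $n'$. The union is $\big[\,k+2,\,N_n-\binom{k+2}2\,\big]$, and $(R^{n,m}_{LG})_d\ne(R^n)_d$ exactly for these $d$. This proves Theorem B(4). $\blacksquare$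

For $n=3$ and $m=1$ this interval is $[3,\,6-3]=\{3\}$, the degree in which the powers of $e_1$ missed one class at the start.
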